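\title{Duplication Preserves Context-Freeness Exactly over Alphabets with at Most Two Letters}

\begin{abstract}
A duplication replaces an occurrence of a nonempty factor $z$ of a word by $zz$. We show that the closure of a context-free language under duplications need not be context-free, and we determine the alphabets over which it must be. Over at most two letters the closure of every language is regular. Over three or more letters there is a single word whose closure is not context-free; over four letters the word $abcd$ is such a word. The proofs read duplications backward, as deletions of squares, and exchange parts of derivation trees between words built from squarefree blocks.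
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $\Sigma$ be a finite alphabet, $\Sigma^*$ the set of words over $\Sigma$, $\varepsilon$ the empty word, and $\Sigma^+=\Sigma^*\setminus\{\varepsilon\}$. For $u,v\in\Sigma^*$ we write $u\,\heartsuit\,v$, and say that $v$ arises from $u$ by a \emph{duplication}, if
\[
u=u_1zu_2,\qquad v=u_1zzu_2\qquad\text{for some } u_1,u_2\in\Sigma^*,\ z\in\Sigma^+ .
\]
Let $\heartsuit^*$ be the reflexive and transitive closure of $\heartsuit$. The \emph{duplication closure} of a language $L\subseteq\Sigma^*$ is
\[
\heartsuit^*(L)=\{v\in\Sigma^* : u\,\heartsuit^*\,v \text{ for some } u\in L\},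
\]
and we write $\heartsuit^*(w)$ for $\heartsuit^*(\{w\})$. For $k\ge1$ let $\heartsuit^{\le k}$ be the variant in which $|z|\le k$ is required, and $\heartsuit^{\le k*}$ its reflexive and transitive closure. An operation on languages \emph{preserves} a class of languages if it maps every member of the class into the class.

The smallest cases are tame. We have $\heartsuit^*(a)=a^+$. We also have $\heartsuit^*(ab)=a\{a,b\}^*b$: a duplication keeps the first and the last letter, and every word $a^{m_1}b^{m_2}\cdots a^{m_{2e-1}}b^{m_{2e}}$ with positive exponents is obtained by first duplicating $ab$ to get $(ab)^e$ and then duplicating single letters. It is known that $\heartsuit^*$ preserves regularity over a two-letter alphabet but not over a three-letter alphabet, and that $\heartsuit^{\le k*}$ preserves context-freeness for every fixed $k$. The problem posed in~\cite{RR} concerns the remaining combination.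

\medskip
\noindent\textbf{Problem.} \emph{Does $\heartsuit^*$ preserve context-freeness? That is, is $\heartsuit^*(L)$ context-free for every finite alphabet $\Sigma$ and every context-free language $L\subseteq\Sigma^*$?}
\medskip

One can argue for either guess. A duplication copies a factor of unbounded length, and $\{ww: w\in\{a,b\}^*\}$ is the standard example of a language that is not context-free. On the other hand, the closure contains far more than the results of one duplication: later duplications act on the two copies independently, and in $\heartsuit^*(ab)$ no trace of copying is left. Moreover, $\heartsuit^*(L)$ is the increasing union of the languages $\heartsuit^{\le k*}(L)$, each of which is context-free when $L$ is. So the question is whether a long duplication leaves a trace that shorter ones cannot imitate or erase. The answer depends only on the size of the alphabet.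

\begin{theorem}\label{thm:main}
For a finite alphabet $\Sigma$ the following are equivalent:
\begin{itemize}
\item[(i)] $|\Sigma|\le 2$;
\item[(ii)] $\heartsuit^*(L)$ is regular for every language $L\subseteq\Sigma^*$;
\item[(iii)] $\heartsuit^*$ preserves context-freeness over $\Sigma$;
\item[(iv)] $\heartsuit^*(w)$ is context-free for every single word $w\in\Sigma^*$.
\end{itemize}
Moreover, over four letters, $\heartsuit^*(abcd)$ is not context-free.
\end{theorem}

The threshold is the one for avoiding squares. A word without a factor $zz$ is not the result of any duplication, and long words of this kind exist over three letters but not over two. Section~\ref{sec:two} treats two letters by a well-quasi-order argument. Section~\ref{sec:eight} answers the Problem in the quickest way, with a regular language over eight letters, and shows the method in its simplest form: if the blocks of a word are squarefree, the only way to undo duplications is to delete whole blocks, and this forces equalities between distant blocks that a context-free grammar cannot maintain. Section~\ref{sec:four}, the core of the paper, carries this out for the single word $abcd$. Section~\ref{sec:three} encodes four letters into three in a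 way that respects duplication, and completes the proof of Theorem~\ref{thm:main}. The known results quoted above are not used.

\section{Squares, reductions and derivation trees}\label{sec:prelim}

\subsection*{Reductions}
A \emph{factor} of a word is a contiguous subword. A \emph{square} is a word $zz$ with $z\ne\varepsilon$, and a word is \emph{squarefree} if none of its factors is a square. To test membership in a closure we run duplications backward. We write $u\to v$, and call this a \emph{reduction step}, if $v\,\heartsuit\,u$, that is, if $u=u_1zzu_2$ and $v=u_1zu_2$ with $z\neq\varepsilon$. Thus $v\in\heartsuit^*(L)$ if and only if $v\to^*u$ for some $u\in L$.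

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] A squarefree word that lies in $\heartsuit^*(L)$ lies in $L$.
\item[(b)] A squarefree word over two letters has length at most $3$.
\item[(c)] Deleting from $zz$ any factor of length $|z|$ leaves $z$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) No reduction step applies to a squarefree word. (b) The letters must alternate, and $abab$ and $baba$ are squares. (c) If the factor starts after a prefix $z_1$ of $z=z_1z_2$, then $zz=z_1(z_2z_1)z_2$, the factor is $z_2z_1$, and $z_1z_2$ remains.
\end{proof}

We use \emph{Thue's theorem}: there is an infinite squarefree word over three letters. A \emph{morphism} $\varphi\colon\Delta^*\to\Sigma^*$ is a map with $\varphi(uv)=\varphi(u)\varphi(v)$; it is determined by the images of the letters. It is \emph{nonerasing} if no letter is mapped to $\varepsilon$, and \emph{squarefree} if it is nonerasing and maps squarefree words to squarefree words. From Section~\ref{sec:four} on we need the following theorem of Bean, Ehrenfeucht and McNulty.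

\begin{theorem}[\cite{BEM}]\label{thm:bem}
For every finite alphabet $\Delta$ there is a squarefree morphism $\Delta^*\to\{a,b,c\}^*$.
\end{theorem}

\subsection*{Derivation trees}
A context-free grammar is in \emph{Chomsky normal form} if each rule has the form $A::=BC$ or $A::=x$, with nonterminals $A,B,C$ and a letter $x$. Every context-free language not containing $\varepsilon$ is the language $L(G)$ of such a grammar $G$. A \emph{derivation tree} for a word $w\in L(G)$ is a binary tree whose nodes are labeled by nonterminals. The root is labeled by the start symbol, a node $A$ with children $B,C$ stands for a rule $A::=BC$, a leaf $A$ stands for a rule $A::=x$, and the letters $x$ at the leaves, read from left to right, spell $w$. The leaves below a node spell its \emph{yield}, a factor of $w$ that occupies an interval of positions. If nodes in two derivation trees have the same label, the subtree of one may be substituted for the subtree of the other, and the result is again a derivation tree. We write $\Rightarrow^*$ for the derivation relation of $G$. We also use that regular languages are context-free, and that $\Phi^{-1}(L)$ is context-free for every morphism $\Phi$ and context-free language $L$.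

The nodes at which we substitute come from the following lemma.

\begin{lemma}\label{lem:halving}
Mark some positions of a word $w\in L(G)$, fix a derivation tree for $w$, and let $\mu(\nu)$ be the number of marked positions in the yield of the node $\nu$. If $\mu(\nu)\ge2$, there is a node $\nu'$ strictly below $\nu$ with $\mu(\nu)/4<\mu(\nu')\le\mu(\nu)/2$.
\end{lemma}

\begin{proof}
Descend from $\nu$, always to a child with the larger value of $\mu$. The path ends at a leaf, where $\mu\le1\le\mu(\nu)/2$. Let $\nu'$ be the first node on the path with $\mu(\nu')\le\mu(\nu)/2$; it is not $\nu$. Its parent has $\mu>\mu(\nu)/2$, and $\nu'$ receives at least half of that.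
\end{proof}

\section{At most two letters}\label{sec:two}

\begin{theorem}\label{thm:two}
If $|\Sigma|\le2$, then $\heartsuit^*(L)$ is regular for every $L\subseteq\Sigma^*$.
\end{theorem}

Since $L$ is arbitrary, the proof must show that only finitely many words of the closure matter. This is what well-quasi-orders provide. A reflexive and transitive relation $\le$ on a set $Q$ is a \emph{well-quasi-order} if every infinite sequence $q_1,q_2,\dots$ in $Q$ has indices $i<j$ with $q_i\le q_j$. In that case every upward closed set $R\subseteq Q$ is a finite union of \emph{cones} $\{q': q\le q'\}$: otherwise we could pick $q_1,q_2,\ldots\in R$, each outside the cones of its predecessors. \emph{Higman's lemma} states that if $\le$ is a well-quasi-order on $Q$, then so is the embedding order on finite sequences over $Q$, in which $(q_1,\dots,q_k)$ lies below $(q'_1,\dots,q'_l)$ if there are $p_1<\dots<p_k$ with $q_i\le q'_{p_i}$ for all $i$.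

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Let $\Sigma\subseteq\{a,b\}$. We look for a well-quasi-order that is contained in $\heartsuit^*$ and has regular cones. Write nonempty words by their runs,
\[
u=c_1^{n_1}\cdots c_k^{n_k},\qquad v=d_1^{m_1}\cdots d_l^{m_l},
\]
with adjacent letters different and all exponents positive. Put $u\sqsubseteq v$ if there are indices $1=p_1<\dots<p_k=l$ with $d_{p_i}=c_i$ and $n_i\le m_{p_i}$ for all $i$. The conditions $p_1=1$ and $p_k=l$ reflect that we shall insert new runs only between two existing runs. The relation $\sqsubseteq$ is reflexive and transitive.

\emph{If $u\sqsubseteq v$, then $u\,\heartsuit^*\,v$.} Over two letters the run letters alternate, so $p_{i+1}-p_i=2e_i+1$ with $e_i\ge0$. Duplicating $e_i$ times the factor $c_ic_{i+1}$ at the boundary of runs $i$ and $i+1$ turns these two runs into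
\[
c_i^{n_i-1}(c_ic_{i+1})^{e_i+1}c_{i+1}^{n_{i+1}-1}=c_i^{n_i}(c_{i+1}c_i)^{e_i}c_{i+1}^{n_{i+1}} .
\]
After doing this at all boundaries we have a word with $l$ runs and the same run letters as $v$, in which run $p_i$ has length $n_i\le m_{p_i}$ and every other run has length $1$. Duplications of single letters now yield $v$.

\emph{The relation $\sqsubseteq$ is a well-quasi-order.} Encode a word by the sequence of triples (letter, tag, length) of its runs, where the tag is ``only'', ``first'', ``middle'' or ``last''. Order triples by equality in the first two components and $\le$ in the third. This is a well-quasi-order: an infinite sequence of triples has an infinite subsequence with constant letter and tag, and the lengths along it cannot decrease strictly forever. By Higman's lemma, among infinitely many words there are an earlier $u$ and a later $v$ such that the code of $u$ embeds in the code of $v$. The tags force $p_1=1$ and $p_k=l$, so $u\sqsubseteq v$.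

\emph{Conclusion.} By the first claim $\heartsuit^*(L)\setminus\{\varepsilon\}$ is upward closed for $\sqsubseteq$, so by the second it is a finite union of cones. The cone of $u$ is the regular language
\[
c_1^{n_1}c_1^*\,(c_2^+c_1^+)^*\,c_2^{n_2}c_2^*\,(c_3^+c_2^+)^*\,c_3^{n_3}c_3^*\cdots c_k^{n_k}c_k^* .
\]
Adding $\varepsilon$, if it lies in $L$, preserves regularity.
\end{proof}

\begin{remark}
Over three letters this argument has no analogue. By Thue's theorem there are infinitely many squarefree words, and by Lemma~\ref{lem:basic}(a) distinct sets of squarefree words have distinct closures. So there are uncountably many closures, and only countably many of them can be context-free. This refutes condition (ii) of Theorem~\ref{thm:main} for three letters, but says nothing about (iii) or (iv).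
\end{remark}

\section{A regular language over eight letters}\label{sec:eight}

\begin{theorem}\label{thm:eight}
Let $\Gamma=\{a,b,c\}\times\{0,1\}$, $\Sigma=\Gamma\cup\{\$,\#\}$ and $L=\$\,\Gamma^*\#$. Then $L$ is regular, but $\heartsuit^*(L)$ is not context-free.
\end{theorem}

The plan is to find inside $\heartsuit^*(L)$ a copy of the language of repeated words. With $\{0,1\}$ in place of $\Gamma$ the plan fails, because different binary words can reduce to the same word:
\[
\$001\#\$011\#\ \to\ \$01\#\$011\#\ \to\ \$01\#\$01\#\ \to\ \$01\# .
\]
The component $\{a,b,c\}$ serves to block such reductions. Writing $x_i$ for $(x,i)$, the words $a_0b_0c_1$ and $a_0b_1c_1$ carry the same bits $001$ and $011$, but $\$a_0b_0c_1\#\$a_0b_1c_1\#$ is squarefree, so it is not in $\heartsuit^*(L)$.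

\begin{proof}[Proof of Theorem~\ref{thm:eight}]
For each $n$ fix, by Thue's theorem, a squarefree word $t_1\cdots t_n\in\{a,b,c\}^n$. For $\beta\in\{0,1\}^n$ let $w_\beta=(t_1,\beta_1)\cdots(t_n,\beta_n)$. A square in $w_\beta$ would give a square in the first component, so $w_\beta$ is squarefree.

\emph{Rigidity: $\$w_\beta\#\$w_\gamma\#\in\heartsuit^*(L)$ if and only if $\beta=\gamma$.} If $\beta=\gamma$, duplicate the word $\$w_\beta\#\in L$. Let $\beta\ne\gamma$ and suppose that $zz$ is a square in $W=\$w_\beta\#\$w_\gamma\#$. Each of $\$$ and $\#$ occurs an even number of times in $zz$, hence $0$ or $2$ times. If neither occurs, $zz$ lies in $w_\beta$ or $w_\gamma$, which is impossible. The two letters $\#$ have a $\$$ between them and the two letters $\$$ have a $\#$ between them, so it is impossible that only one of the markers occurs. If both occur twice, $zz$ contains the first and the last letter of $W$, so $zz=W$ and $w_\beta=w_\gamma$, a contradiction. Thus $W$ is squarefree. It is not in $L$, so it is not in $\heartsuit^*(L)$ by Lemma~\ref{lem:basic}(a).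

\emph{Interchange.} Suppose $\heartsuit^*(L)=L(G)$ with $G$ in Chomsky normal form with $m$ nonterminals. Let $W_\beta=\$w_\beta\#\$w_\beta\#$, of length $N=2n+4$, and fix a derivation tree for each $W_\beta$. Lemma~\ref{lem:halving}, with all positions marked, gives a node whose yield has length in $(N/4,N/2]$. There are at most $mN^2$ choices for the label of this node and the interval of its yield. So there is a set $\mathcal C$ of at least $2^n/(mN^2)$ words $\beta$ that share the label and the interval $I$.

The two positions of $W_\beta$ that carry $\beta_i$ are at distance $n+2=N/2\ge|I|$, so they are not both in $I$. Let $J$ be the set of $i$ for which exactly one of them is in $I$. Every position of $I$ other than the four markers contributes its own element of $J$, so $|J|\ge|I|-4\ge n/2-4$.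

Let $\beta,\gamma\in\mathcal C$. Substituting subtrees replaces the factor of $W_\beta$ at $I$ by the factor of $W_\gamma$ at $I$ and yields a word of $L(G)$. Markers and first components depend only on the position, so the new word has the form $\$w_{\beta'}\#\$w_{\gamma'}\#$, where for $i\in J$ one of $\beta'_i,\gamma'_i$ is $\beta_i$ and the other is $\gamma_i$. By rigidity $\beta'=\gamma'$, so $\beta_i=\gamma_i$ for all $i\in J$. Hence $|\mathcal C|\le2^{n-|J|}\le2^{n/2+4}$, which contradicts $|\mathcal C|\ge2^n/(mN^2)$ for large $n$.
\end{proof}

This already answers the Problem in the negative, using Thue's theorem alone. The two halves of the proof, rigidity of the language and interchange in the grammar, reappear in the next section.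

\section{The closure of a four-letter word}\label{sec:four}

The fourth letter will act as a marker, so we write $\#$ for $d$.

\begin{theorem}\label{thm:four}
The language $K=\heartsuit^*(abc\#)$ is not context-free.
\end{theorem}

In Theorem~\ref{thm:eight} the language $L$ supplied the squarefree blocks $w_\beta$. Now a squarefree block $U\in\{a,b,c\}^*$ has to be produced from $abc$, and by Lemma~\ref{lem:basic}(a) it cannot be produced alone unless $U=abc$. It can be produced as a suffix of a word $X=pU$ (Lemma~\ref{lem:create}), and duplicating $U\#$ then gives words $X\#U\#\cdots\#U\#$ in $K$. In a word $X\#Y_1\#\cdots\#Y_k\#$ we call $X$ the \emph{head} and the $Y_i$ the \emph{blocks}.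

The head destroys the simple rigidity of Section~\ref{sec:eight}. It contains squares, so its suffix changes in the course of a reduction, and it can absorb different blocks at different times:
\[
abcbc\#cbc\#abc\#\ \to\ abcbc\#abc\#\ \to\ abc\#abc\#\ \to\ abc\# .
\]
Here the squarefree blocks $cbc$ and $abc$ have the same length and differ. Between the two absorptions, however, the head had to shrink. This is the replacement for rigidity: for suitable blocks of length $\ell$, changing the kind of block that the head absorbs costs more than $\ell/3$ letters, and a head of length at most $4\ell$ can pay for this at most $11$ times. A grammar for $K$, on the other hand, would generate a word with a short head and many kinds of blocks.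

\subsection{Creating and destroying a squarefree suffix}

\begin{lemma}\label{lem:create}
If $U\in\{a,b,c\}^*$ is squarefree of length $\ell$ and ends with $abc$, then there is a word $p$ with $pU\in\heartsuit^*(abc)$ and $|pU|\le4\ell$.
\end{lemma}

\begin{proof}
Number the letters from the right, $U=a_\ell\cdots a_1$, so that $a_3a_2a_1=abc$. We construct words $p_ja_j\cdots a_1\in\heartsuit^*(abc)$ for $j=3,\dots,\ell$, starting with $p_3=\varepsilon$. Given $p_j$ with $j<\ell$, let $i\le j$ be maximal with $a_i=a_{j+1}$; it exists because $a_3a_2a_1$ contains all three letters. The word $a_j\cdots a_{i+1}$ is squarefree and avoids the letter $a_{j+1}$, so it has length at most $3$ by Lemma~\ref{lem:basic}(b), and $z=a_j\cdots a_i$ has length at most $4$. Duplicating the prefix $z$ of $a_j\cdots a_1$ gives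
\[
p_j\,z\,a_j\cdots a_1=(p_ja_j\cdots a_{i+1})\,a_{j+1}a_j\cdots a_1 ,
\]
and we let $p_{j+1}$ be the word in parentheses. Each step adds at most $4$ letters, so $|p_\ell U|\le3+4(\ell-3)\le4\ell$.
\end{proof}

For $U=acabc$ the construction duplicates $abc$ and then $ca$, giving $abc\,\heartsuit\,ab\cdot cabc\,\heartsuit\,abc\cdot acabc$.

The next lemma measures the cost of undoing this: a reduction that shortens a word by $D$ letters can damage only the first $D$ letters of a squarefree suffix.

\begin{lemma}\label{lem:destroy}
Let $C$ be a squarefree suffix of $X$ and let $X\to^*X'$. Then the suffix of $C$ of length $\max\bigl(0,|C|-(|X|-|X'|)\bigr)$ is a suffix of $X'$.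
\end{lemma}

\begin{proof}
Consider one step $X=u_1zzu_2\to u_1zu_2=X'$. The word $zu_2$ is a suffix of both $X$ and $X'$. If $|zu_2|\ge|C|$, then $C$ is a suffix of $zu_2$, hence of $X'$. Otherwise $zu_2$ is a suffix of $C$. Since $C$ is squarefree, the suffix $zzu_2$ of $X$ is not a suffix of $C$, so $|zzu_2|>|C|$ and $|zu_2|>|C|-|z|=|C|-(|X|-|X'|)$. This proves the claim for one step. The surviving suffix of $C$ is squarefree, so the claim can be applied to it in the next step, and the losses add up to $|X|-|X'|$.
\end{proof}

\subsection{Forms}

In Section~\ref{sec:eight} the second component of $\Gamma$ provided exponentially many squarefree words of equal length that stay squarefree when they are cut and recombined. We need such a supply over $\{a,b,c\}$. The free bits are replaced by windows at fixed positions, each filled with one of $M$ code words. A square may end in the middle of a window, so half of a code word should already determine it.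

Let $M=37$; the reason for this value is that $37>3\cdot12$. By Theorem~\ref{thm:bem} there is a squarefree morphism $\varphi\colon\{0,1,2,e_1,\dots,e_M\}^*\to\{a,b,c\}^*$. For $1\le s\le M$ let
\[
E_s=e_se_{s+1}\cdots e_Me_1\cdots e_{s-1}.
\]
The images of the letters may have different lengths, but each $E_s$ contains every $e_i$ exactly once, so all words $\varphi(E_s)$ have the same length $\lambda=\sum_i|\varphi(e_i)|$.

\begin{lemma}\label{lem:half}
For $s\ne s'$, the words $\varphi(E_s)$ and $\varphi(E_{s'})$ differ in their prefixes of any length $\ge\lambda/2$, and in their suffixes of any length $\ge\lambda/2$.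
\end{lemma}

\begin{proof}
The first letters of $E_s$ and $E_{s'}$ are different. Let $y,y'$ be their images, in an order with $|y|\le|y'|$. Then $|y|+|y'|\le\lambda$, so $|y|\le\lambda/2$. The word $yy'$ is the image of a squarefree word of length two, so it does not begin with $yy$, and $y$ is not a prefix of $y'$. Hence the two words differ within the first $|y|$ positions. The last letters of $E_s$ and $E_{s'}$ are different too; if $y,y'$ are their images and $|y|\le|y'|$, then $y'y$ is squarefree, so $y$ is not a suffix of $y'$, and the words differ within the last $|y|\le\lambda/2$ positions.
\end{proof}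

Let $t_1t_2t_3\cdots$ be an infinite squarefree word over $\{0,1,2\}$. By Lemma~\ref{lem:basic}(b) the letter $0$ occurs among any four consecutive letters, so there are infinitely many $n$ with $t_{n+1}=0$. Fix such an $n$; it will be taken large at the end. For every $\mathbf s=(s_1,\dots,s_n)\in\{1,\dots,M\}^n$ the word
\[
T_{\mathbf s}=t_1E_{s_1}t_2E_{s_2}\cdots t_nE_{s_n}t_{n+1}
\]
is squarefree. Indeed, if a square contains a letter of $\{0,1,2\}$, erasing the letters $e_i$ turns it into a square in $t_1\cdots t_{n+1}$; otherwise it lies in some $E_{s_i}$, whose letters are distinct. So $\varphi(T_{\mathbf s})$ is squarefree.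

To apply Lemma~\ref{lem:create} we need the ending $abc$. The word $\varphi(E_10)$ is squarefree of length at least $4$. Its last three letters are either pairwise distinct or of the form $xyx$. In the second case it ends with $x'xyx$, where $x'\neq x$ and $x'\ne y$ because $xx$ and $yxyx$ are squares; removing the last letter leaves the ending $x'xy$ with three distinct letters. Let $U_{\mathbf s}=\varphi(T_{\mathbf s})$ in the first case, and let $U_{\mathbf s}$ be $\varphi(T_{\mathbf s})$ without its last letter, which belongs to $\varphi(t_{n+1})$, in the second. After composing $\varphi$ with a permutation of $a,b,c$, which does not depend on $n$, the word $U_{\mathbf s}$ ends with $abc$ whenever $s_n=1$.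

The words $U_{\mathbf s}$ are called \emph{forms}. All forms are squarefree and have the same length $\ell\ge n\lambda$. The factor $\varphi(E_{s_u})$ of $U_{\mathbf s}$ is its \emph{window $u$}. The position of window $u$ does not depend on $\mathbf s$, the content of window $u$ determines its \emph{value} $s_u$ by Lemma~\ref{lem:half}, and outside the windows all forms have the same letters. So a word of length $\ell$ is a form exactly if it has these common letters outside the windows and one of the words $\varphi(E_s)$ in each window.

\subsection{Rigidity of $K$}

We first describe a reduction step on a word with squarefree blocks.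

\begin{lemma}\label{lem:step}
Let $w=Z_0\#Z_1\#\cdots\#Z_k\#$ with $Z_0,\dots,Z_k\in\{a,b,c\}^*$ and $Z_1,\dots,Z_k$ squarefree, and put $Z_{k+1}=\varepsilon$. A step $w\to w'$ is of one of two kinds.
\begin{itemize}
\item[(I)] $w'=Z_0'\#Z_1\#\cdots\#Z_k\#$ with $Z_0\to Z_0'$.
\item[(II)] There are $h\ge1$ and $i\ge0$ with $i+2h\le k+1$ and words $q,r$ such that $q$ is a suffix of $Z_i$, $Z_{i+h}=rq$, $r$ is a prefix of $Z_{i+2h}$, $Z_{i+x}=Z_{i+h+x}$ for $1\le x\le h-1$, and $w'$ arises from $w$ by deleting the factor $Z_{i+h}\#\cdots Z_{i+2h-1}\#$.
\end{itemize}
\end{lemma}

\begin{proof}
Let the step replace $zz$ by $z$. If $z$ contains no $\#$, then $zz$ lies in one $Z_i$, and $i=0$ because the blocks are squarefree. Otherwise write $z=q\#V_1\#\cdots\#V_{h-1}\#r$ with $h\ge1$ and $q,V_x,r$ free of $\#$, so that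
\[
zz=q\#V_1\#\cdots\#V_{h-1}\#\,rq\,\#V_1\#\cdots\#V_{h-1}\#r .
\]
Let the first $\#$ of $zz$ be the one that follows $Z_i$. The $2h$ markers of $zz$ are those that follow $Z_i,\dots,Z_{i+2h-1}$, so $i+2h-1\le k$. Matching the pieces between the markers shows that $q$ is a suffix of $Z_i$, that $Z_{i+x}=V_x=Z_{i+h+x}$ for $1\le x\le h-1$, that $Z_{i+h}=rq$, and that $r$ is a prefix of $Z_{i+2h}$. The factor $Z_{i+h}\#\cdots Z_{i+2h-1}\#=rq\#V_1\#\cdots\#V_{h-1}\#$ lies in $zz$ and has length $|z|$, so deleting it gives $w'$ by Lemma~\ref{lem:basic}(c).
\end{proof}

In a step of kind (II) only the block $Z_{i+h}=rq$ can disappear without leaving an equal block behind, and it is covered by a prefix of $Z_{i+2h}$ and a suffix of $Z_i$. Follow the values of one window through a reduction. As we show next, a value can vanish only if the head provides a suffix $q$ that reaches into this window. But $q$ may begin in the middle of the window, where Lemma~\ref{lem:destroy} gives it almost no protection. We therefore use two windows. One lies far to the left and forces $q$ to be long; the other lies far to the right, in the part of $q$ that is expensive to change.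

For the rest of this subsection fix a window contained in the first $\lfloor\ell/3\rfloor$ positions of a form, the \emph{left window}, and a window contained in the last $\lfloor\ell/3\rfloor$ positions, the \emph{right window}. Their values in a form $Y$ are the \emph{left value} $\mathrm{lv}(Y)$ and the \emph{right value} $\mathrm{rv}(Y)$; see Figure~\ref{fig:form}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\fill[gray!40] (1.2,0) rectangle (2.2,0.5);
\fill[gray!40] (6.9,0) rectangle (7.9,0.5);
\draw (0,0) rectangle (9,0.5);
\draw[dashed] (3,-0.15) -- (3,0.65);
\draw[dashed] (6,-0.15) -- (6,0.65);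
\node at (1.7,0.85) {left window};
\node at (7.4,0.85) {right window};
\draw[<->] (1.5,-0.4) -- (9,-0.4) node[midway,below] {$q$};
\draw[<->] (4.5,-1.15) -- (9,-1.15) node[midway,below] {protected part of $q$};
\end{tikzpicture}
\caption{A form of length $\ell$, divided into thirds. A suffix $q$ that reaches into the left window is longer than $2\ell/3$. If $q$ is also a suffix of the head and the head shrinks by at most $\ell/3$, then the part of $q$ that remains a suffix of the head is longer than $\ell/3$ and contains the right window.}\label{fig:form}
\end{figure}

\begin{lemma}\label{lem:loss}
In Lemma~\ref{lem:step} let $Z_1,\dots,Z_k$ be forms. Suppose that some left value of a block of $w$ is not the left value of any block of $w'$. Then the step is of kind \textup{(II)} with $i=0$, the only such value is $\mathrm{lv}(Z_h)$, and $q$ is a common suffix of $Z_0$ and $Z_h$ with $|q|>2\ell/3$.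
\end{lemma}

\begin{proof}
Steps of kind (I) keep all blocks, so the step is of kind (II). For $1\le x\le h-1$ the deleted block $Z_{i+h+x}$ equals the surviving block $Z_{i+x}$. So the only value that can be lost is $\mathrm{lv}(Z_{i+h})$. The factorization $Z_{i+h}=rq$ divides the left window into a prefix lying in $r$ and a suffix lying in $q$, and one of them has length at least $\lambda/2$.

Suppose it is the prefix. Then $r\ne\varepsilon$, so $Z_{i+2h}\ne\varepsilon$, that is, $i+2h\le k$ and $Z_{i+2h}$ is a surviving form. It shares the prefix $r$ with $Z_{i+h}$, so the left windows of the two forms agree in their first $\lceil\lambda/2\rceil$ letters. By Lemma~\ref{lem:half} the left values agree and nothing is lost.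

So it is the suffix. If $i\ge1$, then $Z_i$ is a surviving form that shares the suffix $q$ with $Z_{i+h}$, the left windows agree in their last $\lceil\lambda/2\rceil$ letters, and again nothing is lost by Lemma~\ref{lem:half}. Hence $i=0$. Finally, $q$ begins at a position $\le\ell/3$ of $Z_h$, so $|q|>2\ell/3$.
\end{proof}

\begin{proposition}\label{prop:rigid}
Let $X\in\{a,b,c\}^*$ with $|X|\le4\ell$, let $Y_1,\dots,Y_k$ be forms, and suppose $X\#Y_1\#\cdots\#Y_k\#\in K$. Then there is a set $R\subseteq\{1,\dots,M\}$ with $|R|\le12$ such that each of the values $\mathrm{lv}(Y_1),\dots,\mathrm{lv}(Y_k)$ is the left value of a block whose right value lies in $R$.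
\end{proposition}

\begin{proof}
Take a reduction $X\#Y_1\#\cdots\#Y_k\#=w_0\to w_1\to\cdots\to w_T=abc\#$. By Lemma~\ref{lem:step} and induction, the blocks of $w_\tau$ form a subsequence of $Y_1,\dots,Y_k$, and the heads $X_\tau$ satisfy $X_0=X$ and either $X_\tau\to X_{\tau+1}$ or $X_\tau=X_{\tau+1}$. Let $S_\tau$ be the set of left values of the blocks of $w_\tau$. Then $S_0\supseteq S_1\supseteq\dots\supseteq S_T=\emptyset$, and by Lemma~\ref{lem:loss} each step removes at most one value. So with $N=|S_0|$ there are exactly $N$ times $\tau_1<\dots<\tau_N$ with $S_{\tau_i+1}\ne S_{\tau_i}$. For each $i$, Lemma~\ref{lem:loss} gives a block $B_i\in\{Y_1,\dots,Y_k\}$, whose left value is the value removed at time $\tau_i$, and a common suffix $q_i$ of $X_{\tau_i}$ and $B_i$ with $|q_i|>2\ell/3$. The left values of $B_1,\dots,B_N$ exhaust $S_0$. Let $g_i=\mathrm{rv}(B_i)$ and $R=\{g_1,\dots,g_N\}$. It remains to bound $|R|$.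

\emph{If $g_i\ne g_{i+1}$, then $|X_{\tau_i}|-|X_{\tau_{i+1}}|>\ell/3$.} Suppose the difference $D$ is at most $\ell/3$. The word $q_i$ is squarefree, being a factor of a form, and $|q_i|-D>\ell/3$. By Lemma~\ref{lem:destroy}, applied to $X_{\tau_i}\to^*X_{\tau_{i+1}}$, the suffix of $q_i$ of length $\lfloor\ell/3\rfloor$ is a suffix of $X_{\tau_{i+1}}$. The longer word $q_{i+1}$ is also a suffix of $X_{\tau_{i+1}}$. Hence $B_i$ and $B_{i+1}$ have the same suffix of length $\lfloor\ell/3\rfloor$, which contains the right window, and $g_i=g_{i+1}$.

The lengths $|X_\tau|$ are nonincreasing and start at $|X|\le4\ell$. Twelve indices $i$ with $g_i\ne g_{i+1}$ would give a total decrease of more than $4\ell$. So there are at most $11$ such indices, and $|R|\le12$.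
\end{proof}

\begin{remark}
The bound on the head cannot be dropped. The induction in Lemma~\ref{lem:create} may start from $p_3abc$ with any word $p_3$. Given squarefree words $Y_1,\dots,Y_k$ ending with $abc$, start from $abc\#$, extend the head until it ends with $Y_k$, duplicate $Y_k\#$, extend the head until it ends with $Y_{k-1}$, duplicate $Y_{k-1}\#$, and so on. The result is a word $X\#Y_1\#\cdots\#Y_k\#\in K$.
\end{remark}

\subsection{Interchange at many nested nodes}

To contradict Proposition~\ref{prop:rigid} we need a word of $K$ with a short head, many left values, and few left values per right value. The last requirement is met by starting from forms in which the left and the right window have the same value. An exchange at a single node mixes only two words, which Proposition~\ref{prop:rigid} tolerates. We therefore cut the derivation trees at $M$ nested nodes and take each layer from a different word.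

Let $b=\lambda+\max_{i\in\{0,1,2\}}|\varphi(i)|$ and $f=\lfloor\ell/(3b)\rfloor-1$, with $n$ so large that $f\ge1$. Since $\ell\le(n+1)b$, we have $f\le(n-2)/3$, so the indices $1,\dots,f$ and $n-f,\dots,n-1$ are distinct. For $1\le j\le f$, window $j$ ends at a position $\le jb\le\ell/3$, and the suffix of a form that begins with window $n-j$ has length at most $(j+1)b\le\ell/3$. So each pair $(j,n-j)$ can serve as left and right window. Let $\mathcal F$ be the family of the forms $U_{\mathbf s}$ with
\[
s_j=s_{n-j}=\sigma_j\quad(1\le j\le f),\qquad s_u=1\ \text{ for all other } u,
\]
where $\sigma$ ranges over $\{1,\dots,M\}^f$. Then $|\mathcal F|=M^f$, and every $U\in\mathcal F$ ends with $abc$ because $s_n=1$.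

Let $k=4^M-1$. For $U\in\mathcal F$ let $X_U=p_UU$ be as in Lemma~\ref{lem:create}, so $|X_U|\le4\ell$, and put
\[
W_U=X_U\#(U\#)^k .
\]
Then $abc\#\,\heartsuit^*\,p_UU\#\,\heartsuit^*\,W_U$, by duplicating $U\#$ repeatedly, so $W_U\in K$.

\begin{proposition}\label{prop:inter}
Suppose $K$ is context-free. If $n$ is large enough, there are $j\in\{1,\dots,f\}$ and a word $X\#Y_1\#\cdots\#Y_k\#\in K$, with $X\in\{a,b,c\}^*$, $|X|\le4\ell$ and forms $Y_1,\dots,Y_k$, such that for the left window $j$ and the right window $n-j$:
\begin{itemize}
\item[(a)] every $s\in\{1,\dots,M\}$ is the left value of some block;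
\item[(b)] for every $g$, the blocks with right value $g$ have at most three different left values.
\end{itemize}
\end{proposition}

\begin{proof}
Let $K=L(G)$ with $G$ in Chomsky normal form with $m$ nonterminals. Fix a derivation tree for each $W_U$.

\emph{Nested nodes.} Mark the positions of $\#$, and let $\mu$ be as in Lemma~\ref{lem:halving}. Let $\nu_1$ be the root, so $\mu(\nu_1)=4^M$. Applying the lemma $M-1$ times gives nodes $\nu_1,\dots,\nu_M$, each below its predecessor, with $\mu(\nu_s)/4<\mu(\nu_{s+1})\le\mu(\nu_s)/2$; the lemma applies each time since $\mu(\nu_s)\ge4^{M-s+1}\ge4$. The yields are nested intervals. Their $2M$ endpoints, regarded as gaps between letters and numbered from $0$ to $|W_U|$, are called \emph{cuts}. A cut \emph{splits} a window of a block if the window has letters on both sides of it.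

\emph{Pigeonhole.} Attach to $U\in\mathcal F$ the following data: the length $|X_U|$; the labels $A_1,\dots,A_M$ and the yield intervals of $\nu_1,\dots,\nu_M$; and, for each cut that splits a window $u$ of one of the $k$ blocks, the value of window $u$ in $U$. The last item will keep split windows intact under recombination. Since $|W_U|\le4\ell+1+k(\ell+1)$, the number of possible data is at most
\[
4\ell\cdot m^M\bigl(4\ell+2+k(\ell+1)\bigr)^{2M}M^{2M},
\]
a polynomial in $\ell$, as $M,k,m$ are fixed. On the other hand $(M/(M-1))^f$ grows exponentially in $\ell$, because $f\ge\ell/(3b)-2$. So for large $n$ some class $\mathcal C\subseteq\mathcal F$ of forms with equal data has more than $(M-1)^f$ elements. If every coordinate $\sigma_j$ missed a value on $\mathcal C$, then $|\mathcal C|\le(M-1)^f$. Hence some $\sigma_j$ takes all $M$ values on $\mathcal C$. Fix this $j$, take $j$ and $n-j$ as left and right window, and choose $U^{(1)},\dots,U^{(M)}\in\mathcal C$ with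
\[
\mathrm{lv}(U^{(s)})=\mathrm{rv}(U^{(s)})=s .
\]
No cut splits a left or right window of a block, for then its value would be part of the data and constant on $\mathcal C$.

\emph{Recombination.} In the tree of $W_{U^{(s)}}$ with $s<M$, the part between $\nu_s$ and $\nu_{s+1}$ is a derivation $A_s\Rightarrow^*\alpha_sA_{s+1}\beta_s$, where $\alpha_s$ and $\beta_s$ are the parts of the yield of $\nu_s$ to the left and to the right of the yield of $\nu_{s+1}$. In the tree of $W_{U^{(M)}}$ the subtree of $\nu_M$ is a derivation $A_M\Rightarrow^*\alpha_M$. Since $A_1$ is the start symbol,
\[
W^*=\alpha_1\alpha_2\cdots\alpha_{M-1}\,\alpha_M\,\beta_{M-1}\cdots\beta_2\beta_1\in L(G)=K .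
\]
We call the intervals occupied by $\alpha_s$ and $\beta_s$ the \emph{regions of type $s$}. Each type has at most two regions, the regions are bounded by the cuts, and since the intervals are common to the class, $W^*$ coincides with $W_{U^{(s)}}$, position by position, on the regions of type $s$. The markers $\#$ occupy the same positions in all $W_U$ with $U\in\mathcal C$. Hence $W^*=X\#Y_1\#\cdots\#Y_k\#$ with $X\in\{a,b,c\}^*$, $|X|\le4\ell$ and $|Y_i|=\ell$. Nothing more is known about $X$, and nothing more is needed.

Each $Y_i$ is a form. Outside the windows it has the letters common to all forms. A window that is not split lies in one region, so its content comes from a single $U^{(s)}$. A window that is split has the same content in all members of $\mathcal C$. As the left and right windows are not split, $\mathrm{lv}(Y_i)$ is the type of the region containing the left window of $Y_i$, and $\mathrm{rv}(Y_i)$ is the type of the region containing its right window.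

(a) For $s<M$ the two regions of type $s$ together contain $\mu(\nu_s)-\mu(\nu_{s+1})\ge\mu(\nu_s)/2\ge8$ markers, and the region of type $M$ contains $\mu(\nu_M)\ge4$ markers. So some region of type $s$ contains two consecutive markers, and with them a complete block, whose left value is $s$.

(b) Let $\rho$ be a region of type $g$ and consider the blocks whose right window lies in $\rho$. For each of them except the first, the left window lies between the right window of the first such block and its own right window. It therefore lies in the interval $\rho$, and the left value is $g$. So each of the at most two regions of type $g$ contributes at most one left value other than $g$.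
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:four}]
Suppose $K$ is context-free and take the word of Proposition~\ref{prop:inter}. Let $R$ be the set given by Proposition~\ref{prop:rigid}. By (a), each of the $M$ values is the left value of a block with right value in $R$. By (b), there are at most $3|R|\le36$ such left values. This contradicts $M=37$.
\end{proof}

\section{From four letters to three}\label{sec:three}

Context-free languages are closed under inverse morphisms, so Theorem~\ref{thm:four} passes to three letters once we have a coding under which reductions of the coded word are exactly the codes of reductions.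

\begin{proposition}\label{prop:transfer}
For every finite alphabet $\Delta$ there is an injective morphism $\Phi\colon\Delta^*\to\{a,b,c\}^*$ with $\Phi^{-1}\bigl(\heartsuit^*(\Phi(L))\bigr)=\heartsuit^*(L)$ for all $L\subseteq\Delta^*$.
\end{proposition}

A squarefree morphism $\psi$ is not enough, because it controls only the images of squarefree words. If, for instance, $\psi(\alpha)$ has length at least two and begins and ends with the same letter $x$, then $\psi(\alpha\alpha)$ contains the square $xx$, which has nothing to do with the square $\alpha\alpha$. We need a morphism under which every square of an image has a period compatible with the coding. Call a morphism \emph{uniform of width $\omega\ge1$} if all letters have images of length $\omega$; in the image of $v=v_1v_2\cdots$ the image of the letter $v_x$ is \emph{block $x$}. The first lemma shows that compatible periods suffice, if the ends of a block determine its letter.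

\begin{lemma}\label{lem:aligned}
Let $\theta$ be a uniform morphism of width $\omega$ and let $1\le\kappa\le\omega$. Suppose that the images of distinct letters differ in their prefixes of length $\kappa$ and in their suffixes of length $\omega-\kappa+1$. If $\theta(v)=u_1zzu_2$ with $|z|=h\omega$ and $h\ge1$, then $u_1zu_2=\theta(v')$ for a word $v'$ with $v\to v'$. In particular $v$ is not squarefree.
\end{lemma}

\begin{proof}
Write $|u_1|=(i-1)\omega+o$ with $0\le o<\omega$. The first $z$ consists of the last $\omega-o$ letters of block $i$, the blocks $i+1,\dots,i+h-1$, and the first $o$ letters of block $i+h$. The second $z$ has the same description with all indices increased by $h$. Comparing them, $v_{i+x}=v_{i+h+x}$ for $1\le x\le h-1$; blocks $i$ and $i+h$ share their suffix of length $\omega-o$; and, if $o>0$, blocks $i+h$ and $i+2h$ share their prefix of length $o$. If $o\ge\kappa$, then $v_{i+h}=v_{i+2h}$, and $v_{i+1}\cdots v_{i+2h}$ is a square. If $o\le\kappa-1$, then $\omega-o\ge\omega-\kappa+1$, so $v_i=v_{i+h}$, and $v_i\cdots v_{i+2h-1}$ is a square. In both cases $v_{i+h}\cdots v_{i+2h-1}$ is a factor of length $h$ of this square of length $2h$. Let $v'$ be $v$ with this factor deleted; then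 $v\to v'$ by Lemma~\ref{lem:basic}(c). The corresponding factor $\theta(v_{i+h}\cdots v_{i+2h-1})$ has length $|z|$ and begins after $h\omega-o$ letters of $zz$, where $0<h\omega-o\le|z|$. So it lies in $zz$, and deleting it gives $\theta(v')=u_1zu_2$, again by Lemma~\ref{lem:basic}(c).
\end{proof}

Next we make the morphism of Theorem~\ref{thm:bem} uniform, with the cyclic shifts already used for the words $E_s$.

\begin{lemma}\label{lem:uniform}
For every alphabet $\Omega$ with $r\ge2$ letters there is a uniform squarefree morphism $\psi\colon\Omega^*\to\{a,b,c\}^*$.
\end{lemma}

\begin{proof}
Let $\Omega=\{1,\dots,r\}$. Over new letters $\diamond,x_1,\dots,x_r$ put $\rho(i)=\diamond\,x_ix_{i+1}\cdots x_rx_1\cdots x_{i-1}$, a uniform morphism of width $r+1$. Both the second and the last letter of $\rho(i)$ determine $i$, so Lemma~\ref{lem:aligned} applies with $\kappa=2$. Let $zz$ be a square in $\rho(v)$. A factor without $\diamond$ lies in one block and has distinct letters, so $z$ contains $\diamond$. This letter occurs exactly at the beginnings of blocks and recurs at distance $|z|$, so $|z|$ is a multiple of $r+1$. By Lemma~\ref{lem:aligned}, $v$ is not squarefree. Thus $\rho$ is squarefree. Let $\varphi$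 be a squarefree morphism on $\{\diamond,x_1,\dots,x_r\}^*$ given by Theorem~\ref{thm:bem}. Then $\psi=\varphi\circ\rho$ is squarefree, and every $\psi(i)$ has length $|\varphi(\diamond)|+\sum_y|\varphi(x_y)|$.
\end{proof}

In the image of any word, squarefree or not, the blocks of such a morphism can be recognized.

\begin{lemma}\label{lem:sync}
Let $\psi$ be a uniform squarefree morphism on $\Omega^*$. Distinct letters have distinct images, and for $\alpha\in\Omega$ and $y\in\Omega^*$ every occurrence of $\psi(\alpha)$ in $\psi(y)$ is a block.
\end{lemma}

\begin{proof}
If $\alpha\ne\beta$ and $\psi(\alpha)=\psi(\beta)$, then $\psi(\alpha\beta)$ is a square, although $\alpha\beta$ is squarefree. An occurrence of $\psi(\alpha)$ that is not a block overlaps two consecutive blocks $\psi(\beta)\psi(\gamma)$, so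
\[
\psi(\beta)=pp',\qquad\psi(\gamma)=s's,\qquad\psi(\alpha)=p's'
\]
with $p,p',s,s'$ nonempty and $|p|=|s'|$. If $\alpha\ne\beta$, then $\psi(\beta\alpha)=pp'p's'$ contains the square $p'p'$. If $\alpha\ne\gamma$, then $\psi(\alpha\gamma)=p's's's$ contains the square $s's'$. Both contradict the squarefreeness of $\psi$. If $\alpha=\beta=\gamma$, then $pp'=s's$ gives $p=s'$, so $\psi(\alpha)=pp'=p'p$. The shorter of $p,p'$ is then a prefix of the other, and $\psi(\alpha)$ begins with its square, which is again impossible.
\end{proof}

By Lemma~\ref{lem:sync}, a square $zz$ in $\psi(y)$ has a compatible period as soon as $z$ contains a whole block. It remains to exclude short squares, and for this we apply $\psi$ only to words $y$ that have no short squares themselves.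

\begin{proof}[Proof of Proposition~\ref{prop:transfer}]
We may assume $\Delta\ne\emptyset$. Let $\Omega$ consist of a letter $\star$ and letters $\delta',\delta''$ for $\delta\in\Delta$, all distinct, and put $\chi(\delta)=\delta'\star\delta''$. Let $\psi$ be as in Lemma~\ref{lem:uniform} for this $\Omega$, of width $\omega$, and let $\Phi=\psi\circ\chi$, which is uniform of width $3\omega$. The word $\Phi(\delta)$ begins with $\psi(\delta')$ and ends with $\psi(\delta'')$, and each of these determines $\delta$ by Lemma~\ref{lem:sync}. So $\Phi$ is injective, being uniform with distinct images of letters, and it satisfies the hypothesis of Lemma~\ref{lem:aligned} with $\kappa=\omega$, since a suffix of length $2\omega+1$ contains $\psi(\delta'')$.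

\emph{Claim: if $\Phi(v)=u_1zzu_2$ with $z\neq\varepsilon$, then $u_1zu_2=\Phi(v')$ for a word $v'$ with $v\to v'$.} By Lemma~\ref{lem:aligned} it suffices to show that $3\omega$ divides $|z|$. Let $y=\chi(v)$. The kind of a letter of $y$, namely $\delta'$, $\star$ or $\delta''$, determines its position modulo $3$. So equal letters of $y$ are at a distance divisible by $3$, and every square in $y$ has length at least $6$. Let $y'$ be the shortest factor of $y$ whose image under $\psi$ covers the given occurrence of $zz$. As $\psi$ is squarefree, $y'$ contains a square, so $|y'|\ge6$. By minimality, $zz$ contains the images of the $|y'|-2\ge4$ inner letters of $y'$ and at least one letter of each of the two outer images. Hence $|zz|\ge4\omega+2$ and $|z|\ge2\omega+1$, so the first $z$ contains a whole block $\psi(y_x)$ of $\psi(y)$. (This is the purpose of $\star$: without it the same count gives only $|z|\ge\omega+1$.) The word $\psi(y_x)$ occurs again $|z|$ positions later. By Lemma~\ref{lem:sync} this occurrence is a block, so $|z|=H\omega$ for an integer $H\ge1$, and $y_{x+H}=y_x$. Therefore $3$ divides $H$, and the claim follows.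

Now let $L\subseteq\Delta^*$. If $v\in\heartsuit^*(L)$, then $\Phi(v)\in\heartsuit^*(\Phi(L))$, because the nonerasing morphism $\Phi$ maps a duplication of $z$ to a duplication of $\Phi(z)$. Conversely, let $\Phi(v)\to^*\Phi(u)$ with $u\in L$. Applying the claim at each step, every word in this reduction is $\Phi(\tilde v)$ for some $\tilde v$ with $v\to^*\tilde v$. For the last word, injectivity gives $\tilde v=u$. So $v\to^*u$ and $v\in\heartsuit^*(L)$.
\end{proof}

\begin{theorem}\label{thm:three}
There is a word $w\in\{a,b,c\}^*$ such that $\heartsuit^*(w)$ is not context-free.
\end{theorem}

\begin{proof}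
Take $\Phi$ as in Proposition~\ref{prop:transfer} for $\Delta=\{a,b,c,d\}$, and let $w=\Phi(abcd)$. If $\heartsuit^*(w)$ were context-free, so would be $\Phi^{-1}(\heartsuit^*(w))=\heartsuit^*(abcd)$, contrary to Theorem~\ref{thm:four}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The implication (i)$\Rightarrow$(ii) is Theorem~\ref{thm:two}. Regular languages are context-free, so (ii)$\Rightarrow$(iii), and so are one-element languages, so (iii)$\Rightarrow$(iv). For (iv)$\Rightarrow$(i), let $|\Sigma|\ge3$ and apply Theorem~\ref{thm:three} to three letters of $\Sigma$. Duplication introduces no new letters, so the closure of $w$ in $\Sigma^*$ is the language of Theorem~\ref{thm:three}, and (iv) fails. The last statement is Theorem~\ref{thm:four}.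
\end{proof}

\begin{thebibliography}{9}

\bibitem{BEM}
Bean, Ehrenfeucht, McNulty, \emph{Avoidable patterns in strings of symbols}, Pacific J. Math. 85 (1979).

\bibitem{RR}
\emph{Reducing Repetitions}, \texttt{http://www.stringology.org/event/2009/psc09p21\_presentation.pdf}.

\end{thebibliography}
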